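
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[The Berger--Coburn--Lebow problem for polynomial submodules]{The Berger--Coburn--Lebow problem for Hardy submodules generated by polynomials}


\begin{abstract}
Let $\mathcal M\neq\{0\}$ be a closed subspace of the Hardy space $H^2(\mathbb T^2)$, invariant under multiplication by $z$ and $w$ and generated by finitely many polynomials. We show that the $C^*$-algebra generated by the restrictions of these multiplications to $\mathcal M$ is unitarily equivalent to the one generated on all of $H^2(\mathbb T^2)$. In fact one unitary $\mathcal M\to H^2(\mathbb T^2)$ carries the restricted multiplications to the full ones modulo compact operators and carries one algebra onto the other. Up to finite codimension, $\mathcal M$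 is generated by a single polynomial, and the proof then has two halves. First, after a M\"obius change of the variable $z$, the compression of multiplication by $w$ to the defect space of the new variable is a contraction similar to the unilateral shift, and a telescoping sum gives trace class defects. Second, extension theory shows that a pair of commuting isometries is, up to unitary equivalence, equal to the pair of coordinate multiplications modulo compacts exactly when it satisfies two compactness conditions and one index condition.
\end{abstract}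


\section{Introduction}

\subsection*{The question}
Let $\mathbb T^2=\{(z,w)\in\mathbb C^2:|z|=|w|=1\}$ carry normalized Lebesgue measure, and let $H^2=H^2(\mathbb T^2)$ be the space of all $f\in L^2(\mathbb T^2)$ whose Fourier coefficients $\hat f(i,j)$ vanish whenever at least one of $i,j$ is negative. Let $T_z,T_w$ be multiplication by $z$ and $w$ on $H^2$. A \emph{Hardy submodule} (\emph{submodule} for short) is a closed subspace $\mathcal M\subseteq H^2$ invariant under $T_z$ and $T_w$. The restrictions
\[
V_z=T_z|_{\mathcal M},\qquad V_w=T_w|_{\mathcal M}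
\]
are commuting isometries on $\mathcal M$. We write $\mathcal A(V_z,V_w;\mathcal M)$ for the $C^*$-algebra on $\mathcal M$ that they generate, and $\mathcal A(T_z,T_w;H^2)$ for the one generated by $T_z,T_w$ on $H^2$. How much of $\mathcal M$ does this algebra remember?

In one variable it remembers nothing: by Beurling's theorem a nonzero invariant subspace of $H^2(\mathbb T)$ is $\theta H^2(\mathbb T)$ with $\theta$ inner, and multiplication by $\theta$ is a unitary carrying the shift to its restriction. In two variables the pair itself changes. Let $\mathcal M$ be generated by $z$ and $w$, so that $\mathcal M$ is the orthogonal complement of the constants. Then $V_z^*V_wz=V_z^*V_zw=w$, while $V_z^*z$ is the projection of the constant $1$ to $\mathcal M$, which is $0$. So $[V_z^*,V_w]z=w\ne0$, although $[T_z^*,T_w]=0$, and the two pairs are not unitarily equivalent. The \emph{algebras} may still be: it is known that for every submodule of finite codimension in $H^2$ there is a unitary $U:\mathcal M\to H^2$ with $U\mathcal A(V_z,V_w;\mathcal M)U^*=\mathcal A(T_z,T_w;H^2)$.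

The submodule generated by polynomials $p_1,\dots,p_n$ is the closure in $H^2$ of all sums $\sum p_kq_k$ with $q_k\in\mathbb C[z,w]$. It need not have finite codimension: for example, all elements of the submodule generated by $z-w$ vanish on the diagonal of the bidisc. The following question is taken from \cite{BCL}: \emph{if $\mathcal M\ne\{0\}$ is generated by finitely many polynomials, is $\mathcal A(V_z,V_w;\mathcal M)$ unitarily equivalent to $\mathcal A(T_z,T_w;H^2)$?} The answer is yes.

\begin{theorem}\label{thm:main}
Let $\mathcal M\ne\{0\}$ be a Hardy submodule generated by finitely many polynomials. Then there is a unitary $U:\mathcal M\to H^2$ such that $UV_zU^*-T_z$ and $UV_wU^*-T_w$ are compact and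
\[
U\,\mathcal A(V_z,V_w;\mathcal M)\,U^*=\mathcal A(T_z,T_w;H^2).
\]
\end{theorem}

By the example above, ``compact'' cannot be replaced by ``zero''.

\subsection*{Two further theorems}
Theorem~\ref{thm:main} is the combination of an abstract criterion and an analytic one. All Hilbert spaces are separable, $\mathcal K$ denotes compact operators, and $\operatorname{ind}T=\dim\ker T-\dim\ker T^*$ for a Fredholm operator $T$.

Let $V,W$ be commuting isometries on a Hilbert space $H$. Their \emph{defect projections} are $E=1-VV^*$ and $F=1-WW^*$. Put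
\[
L=EH=H\ominus VH,\qquad S=EW|_L:L\to L .
\]

\begin{definition}\label{def:good}
The pair $(V,W)$ is \emph{good} if
\begin{enumerate}
\item[(i)] $[V^*,W]$ is compact;
\item[(ii)] $FE$ is compact;
\item[(iii)] $S$ is Fredholm with $\operatorname{ind}S=-1$.
\end{enumerate}
It is \emph{HS-good} if, in addition, $[V^*,W]$ and $FE$ are Hilbert--Schmidt.
\end{definition}

For $(T_z,T_w)$ the commutator is zero, $FE$ is the projection onto the constants, and $S$ is the unilateral shift on functions of $w$. So this pair is HS-good.

\begin{theorem}\label{thm:class}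
Let $V,W$ be commuting isometries on $H$. There is a unitary $U:H\to H^2$ with $UVU^*-T_z$ and $UWU^*-T_w$ compact if and only if $(V,W)$ is good.
\end{theorem}

Condition (iii) cannot be omitted: on $H^2(\mathbb T)$, let $V$ be the unilateral shift and $W=1$. Then $[V^*,W]=0$ and $F=0$, but $S$ is the identity of a one-dimensional space and has index $0$.

For the analytic criterion, let $m$ be normalized Lebesgue measure on $\mathbb T$. Write $f\in H^2$ as $f=\sum_i z^if_i(w)$ with $f_i\in H^2(\mathbb T)$ and $\sum\|f_i\|^2<\infty$. For a.e.\ $w$ the slice $f(\cdot,w)=\sum_i f_i(w)z^i$ lies in $H^2(\mathbb T)$, so $f(\lambda,w)=\sum\lambda^if_i(w)$ makes sense for $\lambda$ in the open disc $\mathbb D$. Let $[f]$ denote the submodule generated by $f$, that is, the closure of $f\,\mathbb C[z,w]$.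

\begin{theorem}\label{thm:crit}
Let $0\ne f\in H^2$ and suppose that for some $\lambda\in\mathbb D$ and $C<\infty$
\begin{equation}\label{eq:star}
\int_{\mathbb T}|f(\zeta,w)|^2\,dm(\zeta)\le C^2|f(\lambda,w)|^2\qquad\text{for a.e. }w\in\mathbb T .
\end{equation}
Let $\mathcal M$ be a submodule such that $\mathcal M\cap[f]$ has finite codimension in both $\mathcal M$ and $[f]$. Then the conclusion of Theorem~\ref{thm:main} holds for $\mathcal M$. Moreover, with $E_z,E_w$ the projections of $\mathcal M$ onto $\mathcal M\ominus z\mathcal M$ and $\mathcal M\ominus w\mathcal M$, the operators $[V_z^*,V_w]$ and $E_zE_w$ are Hilbert--Schmidt and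
\begin{equation}\label{eq:HS}
\|E_zE_w\|_{HS}^2-\|[V_z^*,V_w]\|_{HS}^2=1 .
\end{equation}
\end{theorem}

The inequality opposite to \eqref{eq:star}, $|f(\lambda,w)|^2\le(1-|\lambda|^2)^{-1}\int_{\mathbb T}|f(\zeta,w)|^2\,dm(\zeta)$, always holds. So \eqref{eq:star} says that for slices of $f$ the norm is comparable with the modulus of the value at $\lambda$, uniformly in $w$. Zeros of $f$ on $\mathbb T^2$ are allowed: $f=w-1$ satisfies \eqref{eq:star} with $C=1$ for every $\lambda$. The freedom to choose $\lambda$ matters. For $f=2z-1-w$ the left side of \eqref{eq:star} is $4+|1+w|^2$. If $\lambda=0$, the right side is $C^2|1+w|^2$, which tends to $0$ as $w\to-1$, so \eqref{eq:star} fails. If $\lambda=1/2$, then $|f(1/2,w)|=|w|=1$, and \eqref{eq:star} holds with $C^2=8$. Taking $f=1$ shows that Theorem~\ref{thm:crit} contains the case of finite codimension; the known result for that case is not used below.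

\subsection*{Outline}
Section~\ref{sec:S} shows that $S$ governs conditions (i)--(iii) and computes it by hand for $[z-w]$. It also records three ways to change a pair without losing goodness. Section~\ref{sec:analytic} derives goodness from \eqref{eq:star}. Section~\ref{sec:ext} proves Theorem~\ref{thm:class}, Section~\ref{sec:algebras} passes from generators modulo compacts to equal algebras, and Section~\ref{sec:poly} proves Theorems~\ref{thm:crit} and~\ref{thm:main}. Section~\ref{sec:scope} describes the scope of the method.

\section{The compression to the defect space}\label{sec:S}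

Throughout, $V,W$ are commuting isometries on $H$, and $E,F,L,S$ are as above.

\subsection{Two identities}
Since $EWV=EVW=0$,
\begin{equation}\label{eq:EW}
EW=EWE .
\end{equation}

\begin{lemma}\label{lem:ident}
With respect to $H=L\oplus VH$,
\begin{align}
[V^*,W]^*[V^*,W]&=(1_L-S^*S)\oplus0,\label{eq:comm}\\
(FE)^*(FE)&=(1_L-SS^*)\oplus0.\label{eq:FE}
\end{align}
\end{lemma}

\begin{proof}
We have $[V^*,W]V=V^*VW-WV^*V=0$ and $V^*E=0$, so $[V^*,W]=[V^*,W]E=V^*WE$. Hence $[V^*,W]^*[V^*,W]=EW^*VV^*WE=EW^*(1-E)WE=E-(EWE)^*(EWE)$, which is \eqref{eq:comm}. By \eqref{eq:EW}, $EWW^*E=(EWE)(EWE)^*$, so $(FE)^*(FE)=EFE=E-EWW^*E=E-(EWE)(EWE)^*$, which is \eqref{eq:FE}.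
\end{proof}

So the failure of $S$ to be isometric is the failure of $V^*$ and $W$ to commute, and its failure to be co-isometric is the overlap of the two defect spaces. In particular, (i) and (ii) hold if and only if $1-S^*S$ and $1-SS^*$ are compact; then $S$ is Fredholm. Similarly, $[V^*,W]$ and $FE$ are Hilbert--Schmidt if and only if $1-S^*S$ and $1-SS^*$ are trace class.

\begin{lemma}\label{lem:trace}
If $[V^*,W]$ and $FE$ are Hilbert--Schmidt, then $\|FE\|_{HS}^2-\|[V^*,W]\|_{HS}^2=-\operatorname{ind}S$.
\end{lemma}

\begin{proof}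
By Lemma~\ref{lem:ident} the left side is $\operatorname{tr}(1-SS^*)-\operatorname{tr}(1-S^*S)$. By polar decomposition, $SS^*|_{(\ker S^*)^\perp}$ and $S^*S|_{(\ker S)^\perp}$ are unitarily equivalent. So these parts contribute equally to the two traces. The remaining parts contribute $\dim\ker S^*$ and $\dim\ker S$, respectively.
\end{proof}

\subsection{The example $[z-w]$}\label{sec:example}
Let $\mathcal M=[z-w]$, $V=V_z$, $W=V_w$. A homogeneous polynomial $\sum_{i=0}^Nc_iz^iw^{N-i}$ is divisible by $z-w$ if and only if it vanishes for $z=w$, that is, $\sum c_i=0$. Let $\mathcal M_N$ be the space of these polynomials ($\mathcal M_0=0$). Then $\mathcal M=\bigoplus_{N\ge1}\mathcal M_N$, and $L=\bigoplus_{N\ge1}(\mathcal M_N\ominus z\mathcal M_{N-1})$.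

An element of $\mathcal M_N$ is orthogonal to $z\mathcal M_{N-1}$ if and only if $(c_1,\dots,c_N)$ is orthogonal to all vectors with coordinate sum zero, that is, $c_1=\dots=c_N$; then $c_0=-Nc_1$. So $L$ has the orthonormal basis
\[
e_N=\frac{\ell_N}{\sqrt{N(N+1)}},\qquad \ell_N=Nw^N-\sum_{i=1}^Nz^iw^{N-i}\qquad(N\ge1).
\]
The vector $w\ell_N=Nw^{N+1}-\sum_{i=1}^Nz^iw^{N+1-i}$ lies in $\mathcal M_{N+1}$, and $\langle w\ell_N,\ell_{N+1}\rangle=N(N+1)+N=N(N+2)$. Hence $S$ is a weighted shift:
\[
Se_N=s_Ne_{N+1},\qquad s_N=\frac{N(N+2)}{\sqrt{N(N+1)}\sqrt{(N+1)(N+2)}}=\frac{\sqrt{N(N+2)}}{N+1},\qquad s_N^2=1-\frac1{(N+1)^2}.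
\]
So $S$ is injective with one-dimensional cokernel, $\operatorname{ind}S=-1$, and
\[
1-S^*S=\operatorname{diag}\Big(\frac14,\frac19,\frac1{16},\dots\Big),\qquad
1-SS^*=\operatorname{diag}\Big(1,\frac14,\frac19,\dots\Big).
\]
Both are trace class. The pair is HS-good, and the difference $1$ of the two traces is \eqref{eq:HS}.

This can be seen without knowing the weights. Evaluation at $z=0$ kills $z\mathcal M$ and sends $e_N$ to $\sqrt{N/(N+1)}\,w^N$. So its restriction to $L$ is a bounded bijection $X:L\to wH^2(\mathbb T)$ with bounded inverse, and it intertwines $S$ with multiplication by $w$. Thus $S$ is a contraction similar to the unilateral shift. The defects are summable because, with $x_N=X^{-1}w^N$, we have $Sx_N=x_{N+1}$, the numbers $\|x_N\|^2=(N+1)/N$ decrease, and the sum over $N$ of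
\[
\langle(1-S^*S)x_N,x_N\rangle=\|x_N\|^2-\|x_{N+1}\|^2=\frac1{N(N+1)}
\]
telescopes. Section~\ref{sec:analytic} shows that \eqref{eq:star} is what this argument needs.

\subsection{Three invariance properties}

\begin{lemma}[Symmetry]\label{lem:sym}
If $(V,W)$ is good, then so is $(W,V)$.
\end{lemma}

\begin{proof}
Conditions (i) and (ii) are symmetric since $[V^*,W]^*=[W^*,V]$ and $(FE)^*=EF$. So, by Lemma~\ref{lem:ident} for both orders of the pair, $S$ and $FV|_{FH}$ are Fredholm. For (iii) we describe $\ker S$ and $L/SL$ symmetrically, by the homology of the Koszul complex $H\to H\oplus H\to H$, $h\mapsto(Vh,Wh)$, $(f,g)\mapsto Wf-Vg$.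

We claim that $(f,g)\mapsto Ef$ induces an isomorphism
\[
\{(f,g)\in H\oplus H: Wf=Vg\}\big/\{(Vh,Wh):h\in H\}\ \cong\ \ker S .
\]
If $Wf=Vg$, then $SEf=EWEf=EWf=EVg=0$ by \eqref{eq:EW}, and $EVh=0$; so the map is well defined. If $Ef=0$, then $f=Vh$ for some $h$, and $Vg=WVh=VWh$ gives $g=Wh$; so it is injective. If $l\in\ker S$, then $EWl=0$, so $Wl=Vg$ for some $g$, and $(l,g)$ maps to $l$; so it is onto.

Next, $SL=EWEH=EWH$, and $E:H\to L$ is onto with kernel $VH$. So $E$ induces $H/(VH+WH)\cong L/SL$. Exchanging $V$ and $W$ preserves both descriptions, up to $(f,g)\mapsto(g,f)$. Since the index of a Fredholm operator is the dimension of its kernel minus that of its cokernel, the index of $FV|_{FH}$ equals $\operatorname{ind}S=-1$.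
\end{proof}

For the next two lemmas note that $(1-E)+EWE$ is the operator $S\oplus1$ on $L\oplus VH$. So it is Fredholm if and only if $S$ is, with the same index.

\begin{lemma}[Finite codimension]\label{lem:fincodim}
Let $N\subset H$ be a closed subspace of finite codimension, invariant under $V$ and $W$. Then $(V,W)$ is good if and only if $(V|_N,W|_N)$ is good, and likewise for HS-good.
\end{lemma}

\begin{proof}
Write $V_N,W_N$ for the restrictions and $E_N,F_N$ for their defect projections, and let $\equiv$ denote equality modulo finite rank operators on $H=N\oplus N^\perp$. Then $V\equiv V_N\oplus0$ and $W\equiv W_N\oplus0$, so $E\equiv E_N\oplus 0$, $F\equiv F_N\oplus0$, and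
\begin{gather*}
[V^*,W]\equiv[V_N^*,W_N]\oplus0,\qquad FE\equiv F_NE_N\oplus0,\\
(1-E)+EWE\equiv\big((1-E_N)+E_NW_NE_N\big)\oplus1 .
\end{gather*}
Compactness, the Hilbert--Schmidt property, the Fredholm property and the index are unchanged by finite rank perturbations.
\end{proof}

\begin{lemma}[M\"obius change of variable]\label{lem:mobius}
Let $\lambda\in\mathbb D$ and $V'=(V+\lambda)(1+\bar\lambda V)^{-1}$. Then $V'$ is an isometry commuting with $W$. If $(V,W)$ is good, so is $(V',W)$, and likewise for HS-good.
\end{lemma}

\begin{proof}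
Let $R=(1+\bar\lambda V)^{-1}$, so $V'=(V+\lambda)R=R(V+\lambda)$, which commutes with $W$. Expanding,
\begin{align*}
(1+\lambda V^*)(1+\bar\lambda V)-(V^*+\bar\lambda)(V+\lambda)&=(1-|\lambda|^2)(1-V^*V)=0,\\
(1+\bar\lambda V)(1+\lambda V^*)-(V+\lambda)(V^*+\bar\lambda)&=(1-|\lambda|^2)(1-VV^*).
\end{align*}
The first line, multiplied by $R^*$ on the left and $R$ on the right, gives $V'^*V'=1$. The second, multiplied by $R$ on the left and $R^*$ on the right, gives
\[
E':=1-V'V'^*=(1-|\lambda|^2)\,RER^* .
\]

\emph{The commutator.} We have $[R^*,W]=R^*\big(W(1+\lambda V^*)-(1+\lambda V^*)W\big)R^*=-\lambda R^*[V^*,W]R^*$. If $\lambda\ne0$, then $V'=\bar\lambda^{-1}\big(1-(1-|\lambda|^2)R\big)$, so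
\[
[V'^*,W]=(1-|\lambda|^2)\,R^*[V^*,W]R^* .
\]
For $\lambda=0$ this is trivial, since then $V'=V$ and $R=1$.

\emph{The product of defects.} We have $FE'=(1-|\lambda|^2)\big(RFER^*+[F,R]ER^*\big)$, where
\[
[F,R]=\bar\lambda R[V,F]R,\qquad [V,F]=WW^*V-VWW^*=W[W^*,V]=W[V^*,W]^* .
\]

So if $[V^*,W]$ and $FE$ are compact (Hilbert--Schmidt), then so are $[V'^*,W]$ and $FE'$.

\emph{The index.} Let $(V,W)$ be good. For $t\in[0,1]$ let $V_t$ be $V'$ with $t\lambda$ in place of $\lambda$, and $E_t=1-V_tV_t^*$. By what was just proved, (i) and (ii) hold for $(V_t,W)$, so $(1-E_t)+E_tWE_t$ is Fredholm. It depends norm continuously on $t$, so its index at $t=1$ equals its index at $t=0$, which is $-1$.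
\end{proof}

\section{Slices controlled by one value}\label{sec:analytic}

We first isolate the telescoping argument of Section~\ref{sec:example}.

\begin{lemma}\label{lem:similar}
Let $S$ be a contraction on a Hilbert space $L$, let $S_0$ be the unilateral shift on a space $N$ with orthonormal basis $e_0,e_1,\dots$, $S_0e_n=e_{n+1}$, and let $X:L\to N$ be a bounded bijection with $XS=S_0X$. Then $S$ is Fredholm of index $-1$, and $1-S^*S$ and $1-SS^*$ are trace class.
\end{lemma}

\begin{proof}
The first assertion holds because $S=X^{-1}S_0X$. Let $x_n=X^{-1}e_n$, so $Sx_n=x_{n+1}$, and let $\Delta=(1-S^*S)^{1/2}$. Then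
\[
\sum_{n=0}^k\|\Delta X^{-1}e_n\|^2=\sum_{n=0}^k\big(\|x_n\|^2-\|Sx_n\|^2\big)=\|x_0\|^2-\|x_{k+1}\|^2\le\|x_0\|^2 .
\]
So $\Delta X^{-1}$ is Hilbert--Schmidt. Hence so is $\Delta=(\Delta X^{-1})X$, and $1-S^*S=\Delta^2$ is trace class.

Consequently $(1-SS^*)S=S(1-S^*S)$ is trace class. With $R=X^{-1}S_0^*X$, the operator $1-SR=X^{-1}(1-S_0S_0^*)X$ has rank one. So $1-SS^*=(1-SS^*)SR+(1-SS^*)(1-SR)$ is trace class.
\end{proof}

That the shift has multiplicity one is used twice: it makes the index $-1$, and it leaves a single telescoping sum to bound.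

\begin{proposition}\label{prop:star}
Let $0\ne f\in H^2$, $\lambda$ and $C$ be as in \eqref{eq:star}, let $\varphi(z)=(z-\lambda)/(1-\bar\lambda z)$, and let $V,W$ be multiplication by $\varphi$ and $w$ on $[f]$. Then $(V,W)$ is HS-good.
\end{proposition}

The proof compares $L$ with a space of functions of $w$ by means of evaluation at $z=\lambda$. We pass from $z$ to $\varphi$ because this evaluation has to kill $V[f]$, which requires $\varphi(\lambda)=0$.

\begin{proof}
Let $\mathcal M=[f]$. The functions $(1-\bar\lambda z)^{\pm1}$ are uniform limits of polynomials on the closed disc, so multiplication by them maps $\mathcal M$ onto $\mathcal M$. Thus $V$ is an isometry of $\mathcal M$ and $V\mathcal M=(z-\lambda)\mathcal M$ is closed. Let $h=f(\lambda,\cdot)\in H^2(\mathbb T)$; by \eqref{eq:star}, $h\ne0$. Let $N$ be the closure of $h\,\mathbb C[w]$ in $H^2(\mathbb T)$. By Beurling's theorem $N=\theta H^2(\mathbb T)$ with $\theta$ inner. So multiplication by $w$ on $N$, denoted $S_0$, is the unilateral shift on the orthonormal basis $e_n=\theta w^n$.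

\emph{Evaluation.} For $g\in\mathcal M$ let $Bg=g(\lambda,\cdot)$. The norm of point evaluation at $\lambda$ on $H^2(\mathbb T)$ is $(1-|\lambda|^2)^{-1/2}$. Applying this to $g(\cdot,w)$ for a.e.\ $w$ and integrating gives $\|Bg\|\le(1-|\lambda|^2)^{-1/2}\|g\|$. For a polynomial $r(z,w)$ we have $B(fr)=h\,r(\lambda,\cdot)\in N$. These $fr$ are dense in $\mathcal M$, so $B$ is a bounded operator $\mathcal M\to N$.

\emph{A section of $B$.} For $r\in\mathbb C[w]$ put $J(hr)=fr$. By \eqref{eq:star},
\[
\|fr\|^2=\int_{\mathbb T}|r(w)|^2\int_{\mathbb T}|f(\zeta,w)|^2\,dm(\zeta)\,dm(w)\le C^2\|hr\|^2 .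
\]
So $J$ is well defined and extends to a bounded operator $J:N\to\mathcal M$ with $BJ=1$. This is the only use of \eqref{eq:star} besides $h\ne0$.

\emph{The kernel of $B$.} For a polynomial $r(z,w)$, the difference $r-r(\lambda,\cdot)$ is divisible by $z-\lambda$, so $fr-JB(fr)=f\cdot(r-r(\lambda,\cdot))\in(z-\lambda)\mathcal M=V\mathcal M$. Since $V\mathcal M$ is closed, $g-JBg\in V\mathcal M$ for all $g\in\mathcal M$, and $Bg=0$ implies $g\in V\mathcal M$. Conversely $B$ vanishes on $(z-\lambda)\mathcal M$. Hence $\ker B=V\mathcal M$.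

\emph{Conclusion.} Since $B$ is onto, $X:=B|_L:L\to N$ is a bounded bijection on $L=\mathcal M\ominus V\mathcal M$. From $B=BE$ and $BW=S_0B$ we get, for $l\in L$, $XSl=BEWl=BWl=S_0Xl$. Lemma~\ref{lem:similar} gives (iii) and the trace class property of $1-S^*S$ and $1-SS^*$. By Lemma~\ref{lem:ident}, $[V^*,W]$ and $FE$ are Hilbert--Schmidt.
\end{proof}

\section{Good pairs are the coordinate pair modulo compacts}\label{sec:ext}

We prove Theorem~\ref{thm:class}. Let $\mathcal C(H)=B(H)/\mathcal K(H)$ be the Calkin algebra and $q$ the quotient map. Let $s$ be the unilateral shift on $H^2(\mathbb T)$, $\mathcal T=C^*(s)$ the Toeplitz algebra, $p_0=1-ss^*$ the projection onto the constants, and $T_k\in\mathcal T$ the Toeplitz operator with symbol $k\in C(\mathbb T)$. Recall the exact sequence $0\to\mathcal K\to\mathcal T\to C(\mathbb T)\to0$, in which $T_k\mapsto k$. On $H^2=H^2(\mathbb T)\otimes H^2(\mathbb T)$ we have $T_z=s\otimes1$, $T_w=1\otimes s$, so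
\[
\mathcal A(T_z,T_w;H^2)=\mathcal T\otimes\mathcal T\supset\mathcal K\otimes\mathcal K=\mathcal K(H^2).
\]

\subsection{Necessity} Suppose that $U$ exists. Conditions (i) and (ii), and the Fredholm property and the index of $(1-E)+EWE$, do not change under unitary equivalence and compact perturbation of $V,W$. So it is enough that $(T_z,T_w)$ is good, and there $[T_z^*,T_w]=0$, $FE=p_0\otimes p_0$, and $(1-E)+EWE=(1-p_0)\otimes1+p_0\otimes s$ is an isometry whose range has codimension one.

\subsection{A good pair is an extension}
Let $(V,W)$ be good. Operators on finite-dimensional spaces have index $0$, so by (iii) $L$ and $H$ are infinite-dimensional. Put $v=q(V)$, $\omega=q(W)$, $e=q(E)$. By (i), $v$ commutes with $\omega$ and $\omega^*$. We use two facts.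
\begin{itemize}
\item \emph{Coburn:} $\mathcal T$ is the universal unital $C^*$-algebra generated by an isometry. So there are unital $*$-homomorphisms $\mathcal T\to\mathcal C(H)$ with $s\mapsto v$, respectively $s\mapsto\omega$.
\item $\mathcal T$ is nuclear, being an extension of $C(\mathbb T)$ by $\mathcal K$. So two $*$-homo\-morphisms of $\mathcal T$ with commuting ranges combine to one of $\mathcal T\otimes\mathcal T$, and tensoring with $\mathcal T$ preserves exact sequences.
\end{itemize}
We obtain a unital $*$-homomorphism $\mathcal T\otimes\mathcal T\to\mathcal C(H)$ with $s\otimes1\mapsto v$ and $1\otimes s\mapsto\omega$. By (ii), it sends $p_0\otimes p_0$ to $(1-vv^*)(1-\omega\omega^*)=q(EF)=0$. So it kills the ideal $\mathcal K\otimes\mathcal K$ generated by $p_0\otimes p_0$. Let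
\[
\mathcal Q=(\mathcal T\otimes\mathcal T)/(\mathcal K\otimes\mathcal K),\qquad \kappa:\mathcal T\otimes\mathcal T\to\mathcal Q,\qquad \tau:\mathcal Q\to\mathcal C(H)
\]
be the quotient, the quotient map and the induced homomorphism. Let $\tau_0:\mathcal Q\to\mathcal C(H^2)$ be the same homomorphism for $(T_z,T_w)$, that is, the inclusion. We must show that $\tau$ and $\tau_0$ are conjugate by a unitary operator. For this, extension theory needs two inputs: both maps must be injective, and they must induce the same index map on $K_1(\mathcal Q)$.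

We use the following ideals of $\mathcal Q$:
\[
\mathcal J_1=(\mathcal K\otimes\mathcal T)/(\mathcal K\otimes\mathcal K)\cong C(\mathbb T,\mathcal K),\qquad
\mathcal J_2=(\mathcal T\otimes\mathcal K)/(\mathcal K\otimes\mathcal K)\cong C(\mathbb T,\mathcal K).
\]
Here $\kappa(p_0\otimes T_k)\in\mathcal J_1$ corresponds to the function $t\mapsto k(t)p_0$. The intersection of two closed ideals is the closed span of their products, so $(\mathcal K\otimes\mathcal T)\cap(\mathcal T\otimes\mathcal K)=\mathcal K\otimes\mathcal K$ and $\mathcal J_1\cap\mathcal J_2=0$. Moreover $\mathcal Q/\mathcal J_2\cong\mathcal T\otimes C(\mathbb T)=C(\mathbb T,\mathcal T)$, and this quotient map sends $\mathcal J_1$ onto $C(\mathbb T,\mathcal K)$. Symmetric statements hold for $\mathcal Q/\mathcal J_1$. Finally $\mathcal Q/(\mathcal J_1+\mathcal J_2)\cong C(\mathbb T^2)$. So $\mathcal Q$ is separable and type I, hence nuclear and in the bootstrap class.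

\subsection{Injectivity}
Suppose that $\mathcal I=\ker\tau\ne0$.

\emph{$\mathcal I$ meets $\mathcal J_1$ or $\mathcal J_2$ nontrivially.} Suppose $\mathcal I\cap\mathcal J_1=0=\mathcal I\cap\mathcal J_2$ and let $x\in\mathcal I$. Then $x\mathcal J_1\subset\mathcal I\cap\mathcal J_1=0$. So the image $y\in C(\mathbb T,\mathcal T)$ of $x$ in $\mathcal Q/\mathcal J_2$ satisfies $y\,C(\mathbb T,\mathcal K)=0$, that is, $y(t)\mathcal K=0$ for all $t$. Hence $y=0$ and $x\in\mathcal J_2$. Exchanging the tensor factors gives $x\in\mathcal J_1$. So $x=0$, contradicting $\mathcal I\ne0$.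

\emph{The case $\mathcal I\cap\mathcal J_1\ne0$.} A nonzero closed ideal of $C(\mathbb T,\mathcal K)$ has the form $C_0(O,\mathcal K)$ with $O\subset\mathbb T$ open and nonempty. So there is $0\ne g\in C(\mathbb T)$ such that $\tau$ kills $\kappa(p_0\otimes T_g)$. Consider
\[
\gamma:C(\mathbb T)\to e\,\mathcal C(H)\,e=\mathcal C(L),\qquad \gamma(k)=\tau\big(\kappa(p_0\otimes T_k)\big).
\]
It is a unital $*$-homomorphism, multiplicative because $T_kT_l-T_{kl}\in\mathcal K$, and by \eqref{eq:EW} it sends the coordinate function to $e\omega=q(EWE)$, which is $q(S)$ in $\mathcal C(L)$. So $q(S)$ is unitary and $g(q(S))=\gamma(g)=0$. Hence the essential spectrum $\sigma_e(S)$ lies in $\{g=0\}$, a proper closed subset of $\mathbb T$. Then $\mathbb C\setminus\sigma_e(S)$ is connected and contains $0$. On it $\operatorname{ind}(S-\mu)$ is constant, and it is $0$ for large $\mu$. So $\operatorname{ind}S=0$, contradicting (iii).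

\emph{The case $\mathcal I\cap\mathcal J_2\ne0$.} By Lemma~\ref{lem:sym} the pair $(W,V)$ is good. Its homomorphism $\mathcal Q\to\mathcal C(H)$ is $\tau$ composed with the exchange of the tensor factors, so this case is the previous one for $(W,V)$. Hence $\tau$ is injective.

\subsection{The index map}
For a unital $*$-homomorphism $\rho:\mathcal Q\to\mathcal C(K)$, let $\operatorname{ind}_\rho:K_1(\mathcal Q)\to\mathbb Z$ be the homomorphism that sends the class of a unitary matrix $u$ over $\mathcal Q$ to the index of an operator lifting $\rho(u)$.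

By a theorem of Cuntz, $b\mapsto1\otimes b$ induces an isomorphism $K_*(B)\cong K_*(\mathcal T\otimes B)$ for every $C^*$-algebra $B$. Applying this twice, $K_0(\mathcal T\otimes\mathcal T)=\mathbb Z[1]$ and $K_1(\mathcal T\otimes\mathcal T)=0$. The generator $[p_0\otimes p_0]$ of $K_0(\mathcal K\otimes\mathcal K)=\mathbb Z$ becomes $0$ in $K_0(\mathcal T\otimes\mathcal T)$: the partial isometry $p_0\otimes s$ has initial projection $p_0\otimes1$ and final projection $p_0\otimes ss^*=p_0\otimes1-p_0\otimes p_0$. The six-term exact sequence of $0\to\mathcal K\otimes\mathcal K\to\mathcal T\otimes\mathcal T\to\mathcal Q\to0$ therefore gives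
\[
K_0(\mathcal Q)\cong K_0(\mathcal T\otimes\mathcal T)\cong\mathbb Z
\]
and shows that the boundary map $K_1(\mathcal Q)\to K_0(\mathcal K\otimes\mathcal K)=\mathbb Z$ is an isomorphism. Up to sign this map is $\operatorname{ind}_{\tau_0}$, since $\mathcal K\otimes\mathcal K=\mathcal K(H^2)$.

Let $u=\kappa\big((1-p_0)\otimes1+p_0\otimes s\big)$. The operator in parentheses is an isometry with range projection $1-p_0\otimes p_0$, so $u$ is unitary with $\operatorname{ind}_{\tau_0}[u]=-1$, and $[u]$ generates $K_1(\mathcal Q)\cong\mathbb Z$. On the other hand $\tau(u)=1-e+e\omega=q\big((1-E)+EWE\big)$, so $\operatorname{ind}_\tau[u]=\operatorname{ind}S=-1$. Hence $\operatorname{ind}_\tau=\operatorname{ind}_{\tau_0}$.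

\subsection{Equivalence up to Fredholm index}
We use three theorems.

\begin{itemize}
\item \emph{Kasparov.} Since $\mathcal Q$ is separable and nuclear, $KK^1(\mathcal Q,\mathbb C)$ is the group of $*$-homomorphisms $\mathcal Q\to\mathcal C(\ell^2)$ modulo the following relation: $\tau_1\sim\tau_2$ if and only if there are (not necessarily unital) $*$-homo\-morphisms $\sigma_i:\mathcal Q\to B(\ell^2)$ such that $\tau_1\oplus q\sigma_1$ and $\tau_2\oplus q\sigma_2$ are conjugate by a unitary operator.
\item \emph{Universal coefficient theorem (Rosenberg--Schochet).} The sequence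
\[
0\to\operatorname{Ext}^1_{\mathbb Z}(K_0(\mathcal Q),\mathbb Z)\to KK^1(\mathcal Q,\mathbb C)\to\operatorname{Hom}(K_1(\mathcal Q),\mathbb Z)\to0
\]
is exact; up to a universal sign, its second map is the index map, which sends $[\rho]$ to $\operatorname{ind}_\rho$ for unital $\rho$.
\item \emph{Voiculescu.} Let $A\subset B(H)$ be a separable $C^*$-algebra with $1_H\in A$, $H$ infinite-dimensional, and let $\rho'$ be a unital representation of $A$ on a separable space $H_{\rho'}$ with $\rho'(A\cap\mathcal K)=0$. Then there is a unitary $\Psi:H\to H\oplus H_{\rho'}$ with $\Psi a\Psi^*-a\oplus\rho'(a)$ compact for all $a\in A$.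
\end{itemize}

The last theorem has the following consequence, which we call absorption. \emph{If $\rho$ is a unital representation of $\mathcal Q$ on a separable space, then $\tau\oplus q\rho$ is conjugate to $\tau$ by a unitary operator, and likewise for $\tau_0$.} Indeed, $\tau$ is injective, so we may apply Voiculescu's theorem to $A=q^{-1}(\tau(\mathcal Q))$, which is separable, and $\rho'=\rho\circ\tau^{-1}\circ q$. The inclusion $\tau_0$ is injective as well.

Since $K_0(\mathcal Q)\cong\mathbb Z$ is free, $\operatorname{Ext}^1_{\mathbb Z}(K_0(\mathcal Q),\mathbb Z)=0$. So $\operatorname{ind}_\tau=\operatorname{ind}_{\tau_0}$ implies $[\tau]=[\tau_0]$. Hence there are $\sigma_1,\sigma_2$ and a unitary $Z:H^2\oplus\ell^2\to H\oplus\ell^2$ with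
\[
q(Z)\,(\tau_0\oplus q\sigma_1)(x)\,q(Z)^*=(\tau\oplus q\sigma_2)(x)\qquad(x\in\mathcal Q).
\]
The $\sigma_i$ need not be unital, so we cut down. Let $P_i=1\oplus\sigma_i(1)$. Taking $x=1$ gives $q(Z)q(P_1)q(Z)^*=q(P_2)$. So $P_2ZP_1$, regarded as an operator $\operatorname{ran}P_1\to\operatorname{ran}P_2$, is unitary modulo compacts. It intertwines, modulo compacts, $\tau_0\oplus q\sigma_1'$ and $\tau\oplus q\sigma_2'$, where $\sigma_i'$ is the unital representation of $\mathcal Q$ on $\sigma_i(1)\ell^2$. Absorbing $\sigma_1'$ into $\tau_0$ and $\sigma_2'$ into $\tau$, we get a Fredholm operator $R:H^2\to H$ with $q(R)$ unitary and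
\[
q(R)\,\tau_0(x)\,q(R)^*=\tau(x)\qquad(x\in\mathcal Q).
\]

\subsection{Correcting the index}
If $\operatorname{ind}R\ne0$, then $R$ is not a compact perturbation of a unitary. So we multiply $R$ by an operator of opposite index that commutes with $\tau_0(\mathcal Q)$ modulo compacts.

Let $\chi:\mathcal Q\to C(\mathbb T^2)\to\mathbb C$ be evaluation at $(1,1)$ and $\rho=\chi(\cdot)1_{\ell^2}$. By absorption there is a unitary $\Psi:H^2\to H^2\oplus\ell^2$ carrying $\tau_0$ to $\tau_0\oplus q\rho$. With $s$ now a unilateral shift on $\ell^2$, the operators $1\oplus s^j$ and $1\oplus s^{*j}$, $j\ge0$, are unitary modulo compacts and commute with $(\tau_0\oplus q\rho)(\mathcal Q)$ modulo compacts, because $\rho$ is scalar. Their indices are $-j$ and $j$. Conjugating by $\Psi$, we find for each $k\in\mathbb Z$ an operator $N_k$ on $H^2$ of index $k$ with $q(N_k)$ unitary and commuting with $\tau_0(\mathcal Q)$.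

Let $k=-\operatorname{ind}R$. Then $RN_k$ is unitary modulo compacts and has index $0$. In its polar decomposition, $|RN_k|-1$ is compact, and the partial isometry has kernel and cokernel of the same finite dimension, so it is a finite rank perturbation of a unitary. Hence $RN_k$ is a compact perturbation of a unitary $Y:H^2\to H$, and $q(Y)\tau_0(x)q(Y)^*=\tau(x)$ for $x\in\mathcal Q$. For $x=\kappa(s\otimes1)$ and $x=\kappa(1\otimes s)$ this says that $YT_zY^*-V$ and $YT_wY^*-W$ are compact. So $U=Y^*$ has the required property, and Theorem~\ref{thm:class} is proved. \qed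

\section{From generators modulo compacts to equal algebras}\label{sec:algebras}

If two $C^*$-algebras on the same space both contain the compact operators, and their generators agree modulo compacts, then they are equal. So it only remains to find the compact operators in $\mathcal A(V_z,V_w;\mathcal M)$.

\begin{proposition}\label{prop:alg}
Let $\mathcal M\ne\{0\}$ be a submodule and $U:\mathcal M\to H^2$ a unitary such that $UV_zU^*-T_z$ and $UV_wU^*-T_w$ are compact. Then $U\mathcal A(V_z,V_w;\mathcal M)U^*=\mathcal A(T_z,T_w;H^2)$.
\end{proposition}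

\begin{proof}
Write $\mathcal A=\mathcal A(V_z,V_w;\mathcal M)$. Since $1=V_z^*V_z\in\mathcal A$, the projections $E_z=1-V_zV_z^*$ and $E_w=1-V_wV_w^*$ lie in $\mathcal A$.

\emph{A nonzero $g\in H^2$ is nonzero a.e.} Write $g=\sum_iz^ig_i(w)$ with $g_i\in H^2(\mathbb T)$, and suppose that $g=0$ on a set of positive measure. By Fubini there is $O\subset\mathbb T$ with $m(O)>0$ such that for a.e.\ $w\in O$ the function $g(\cdot,w)\in H^2(\mathbb T)$ vanishes on a set of positive measure. By the F.\ and M.\ Riesz uniqueness theorem, $g(\cdot,w)=0$, so all $g_i$ vanish a.e.\ on $O$. By the same theorem, all $g_i=0$.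

\emph{$\mathcal A$ is irreducible.} Let $\mathcal M=N\oplus N'$ with $N,N'$ reducing for $V_z$ and $V_w$, and let $g\in N$, $g'\in N'$. Then $\langle z^iw^jg,z^kw^lg'\rangle=0$ for all $i,j,k,l\ge0$. So all Fourier coefficients of $g\overline{g'}\in L^1(\mathbb T^2)$ vanish, and $g\overline{g'}=0$ a.e. By the previous paragraph $g=0$ or $g'=0$. Hence $N=0$ or $N'=0$.

\emph{$\mathcal A$ contains a nonzero compact operator.} By Theorem~\ref{thm:class}, $(V_z,V_w)$ is good. So $E_zE_wE_z\in\mathcal A$ is compact. If it were zero, \eqref{eq:FE} would give $SS^*=1$ and hence $\operatorname{ind}S\ge0$, contradicting (iii).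

An irreducible $C^*$-algebra that contains a nonzero compact operator contains all of them. So $U\mathcal AU^*\supset\mathcal K(H^2)$. Also $\mathcal A(T_z,T_w;H^2)=\mathcal T\otimes\mathcal T\supset\mathcal K(H^2)$. The generators agree modulo $\mathcal K(H^2)$, so the algebras are equal.
\end{proof}

\section{Polynomial submodules}\label{sec:poly}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Let $\varphi$ be as in Proposition~\ref{prop:star}. By that proposition, the pair of multiplications by $\varphi$ and $w$ on $[f]$ is HS-good. Since $z=(\varphi+\lambda)/(1+\bar\lambda\varphi)$, Lemma~\ref{lem:mobius} shows that the pair of multiplications by $z$ and $w$ on $[f]$ is HS-good. Lemma~\ref{lem:fincodim}, applied to $\mathcal M\cap[f]\subset[f]$ and then to $\mathcal M\cap[f]\subset\mathcal M$, shows that $(V_z,V_w)$ is HS-good on $\mathcal M$. In particular $\mathcal M\ne\{0\}$ by (iii). Theorem~\ref{thm:class} and Proposition~\ref{prop:alg} now give the conclusion of Theorem~\ref{thm:main}. Formula \eqref{eq:HS} is Lemma~\ref{lem:trace} with $\operatorname{ind}S=-1$,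 since $\|E_wE_z\|_{HS}=\|E_zE_w\|_{HS}$.
\end{proof}

To apply this to a polynomial we look for $\lambda\in\mathbb D$ such that the values of the slices at $\lambda$ are bounded away from zero. A factor depending only on $w$ is harmless, as it occurs on both sides of \eqref{eq:star}, so we may first remove all such factors. For the rest, the bad $\lambda$ should lie on a real curve: they are the zeros of the slices over the real one-parameter family $w\in\mathbb T$, and each slice has finitely many zeros. A resultant makes this precise.

\begin{lemma}\label{lem:poly}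
Every nonzero polynomial $p(z,w)$ satisfies \eqref{eq:star} for some $\lambda\in\mathbb D$ and $C<\infty$.
\end{lemma}

\begin{proof}
Write $p=a(w)\,b(z,w)$, where $a$ is the product (with multiplicity) of all irreducible factors of $p$ that depend only on $w$. So $b$ has no nonconstant factor in $\mathbb C[w]$. Suppose we have found $\lambda\in\mathbb D$ with
\begin{equation}\label{eq:nonzero}
b(\lambda,w)\ne0\quad\text{for all }w\in\mathbb T .
\end{equation}
By compactness $|b(\lambda,w)|\ge\delta>0$ on $\mathbb T$, and with $C=\delta^{-1}\sup_{\mathbb T^2}|b|$ we get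
\[
\int_{\mathbb T}|p(\zeta,w)|^2dm(\zeta)=|a(w)|^2\int_{\mathbb T}|b(\zeta,w)|^2dm(\zeta)\le C^2\delta^2|a(w)|^2\le C^2|p(\lambda,w)|^2 .
\]

It remains to find $\lambda$. Let $n$ be the degree of $b$ in $w$. If $n=0$, then $b$ is a nonzero polynomial in $z$ alone, and any $\lambda\in\mathbb D$ that is not a zero of it will do. Let $n\ge1$. Let $b^*$ be the polynomial whose coefficients are the complex conjugates of those of $b$, and let $\zeta$ be a new variable. Put
\[
A=b(z,w)\in\mathbb C[z,w],\qquad B=w^n\,b^*(\zeta,1/w)\in\mathbb C[\zeta,w],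
\]
and let $\rho(z,\zeta)\in\mathbb C[z,\zeta]$ be the $2n\times2n$ Sylvester determinant of $A$ and $B$, regarded as polynomials of formal degree $n$ in $w$.

\emph{If $b(z_0,w_0)=0$ with $|w_0|=1$, then $\rho(z_0,\bar z_0)=0$.} Conjugating and using $\bar w_0=1/w_0$ gives $b^*(\bar z_0,1/w_0)=0$. So $w_0$ is a common zero of $A$ and $B$ at $(z,\zeta)=(z_0,\bar z_0)$, and the Sylvester matrix there, whose rows are the coefficients of $w^iA$ and $w^iB$ for $0\le i<n$, kills the column vector $(w_0^{2n-1},\dots,w_0,1)$.

\emph{$\rho$ is not the zero polynomial.} Suppose it is. Then there are $c,d\in\mathbb C(z,\zeta)[w]$, not both zero, of degree at most $n-1$ in $w$, with $cA+dB=0$. If $A$ and $B$ were coprime in $\mathbb C(z,\zeta)[w]$, then $A$, which has degree exactly $n$ in $w$, would divide $d$; so $d=0$ and then $c=0$, a contradiction. Hence $A$ and $B$ have a common factor of positive degree in $w$ over $\mathbb C(z,\zeta)$. By Gauss's lemma they have a common irreducible factor $k\in\mathbb C[z,\zeta,w]$ of positive degree in $w$. As $k$ divides $A\ne0$, it does not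 involve $\zeta$; as it divides $B\ne0$, it does not involve $z$. So $k\in\mathbb C[w]$ is a nonconstant factor of $b$, which we have excluded.

Since $\rho\ne0$, the function $\rho(z,\bar z)$ is a nonzero polynomial in the real and imaginary parts of $z$, so it does not vanish identically on the open set $\mathbb D$. So there is $\lambda\in\mathbb D$ with $\rho(\lambda,\bar\lambda)\ne0$, and \eqref{eq:nonzero} holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal M$ be generated by $p_1,\dots,p_n$, not all zero. Let $p=\gcd(p_k)$, $p_k=pr_k$, and $\mathcal J=(r_1,\dots,r_n)\subset\mathbb C[z,w]$. So $\mathcal M$ is the closure of $p\mathcal J$, and $\mathcal M\subset[p]$.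

\emph{$\mathcal J$ has finite codimension in $\mathbb C[z,w]$.} The $r_k$ have no common nonconstant factor. By Gauss's lemma they have no common factor of positive degree in $\mathbb C(w)[z]$, so $1$ is a $\mathbb C(w)[z]$-linear combination of them. Clearing denominators gives $0\ne d(w)\in\mathcal J$. Exchanging the variables gives $0\ne d'(z)\in\mathcal J$. So $\mathbb C[z,w]/\mathcal J$ is a quotient of $\mathbb C[z,w]/(d',d)$, which is spanned by the monomials $z^iw^j$ with $i<\deg d'$, $j<\deg d$.

\emph{$\mathcal M$ has finite codimension in $[p]$.} Write $\mathbb C[z,w]=\mathcal J+\mathcal F$ with $\dim\mathcal F<\infty$. The space $\mathcal M+p\mathcal F$ is closed, as the sum of a closed and a finite-dimensional subspace. It contains $p\,\mathbb C[z,w]$ and lies in $[p]$. So $[p]=\mathcal M+p\mathcal F$.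

By Lemma~\ref{lem:poly}, $f=p$ satisfies \eqref{eq:star}. Since $\mathcal M\cap[p]=\mathcal M$ has finite codimension in $[p]$, Theorem~\ref{thm:crit} applies.
\end{proof}

So for every nonzero submodule generated by finitely many polynomials, $[V_z^*,V_w]$ and $E_zE_w$ are Hilbert--Schmidt and \eqref{eq:HS} holds, as we saw by hand for $[z-w]$.

\section{Scope}\label{sec:scope}

Polynomials entered only through Lemma~\ref{lem:poly} and the reduction to $[p]$. Theorem~\ref{thm:class} and Proposition~\ref{prop:alg} together say the following.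

\begin{corollary}\label{cor:scope}
For a submodule $\mathcal M\ne\{0\}$ there is a unitary $U:\mathcal M\to H^2$ with $UV_zU^*-T_z$ and $UV_wU^*-T_w$ compact if and only if $[V_z^*,V_w]$ and $E_zE_w$ are compact and $\operatorname{ind}\big(E_zV_w|_{\mathcal M\ominus z\mathcal M}\big)=-1$. In this case $U\mathcal A(V_z,V_w;\mathcal M)U^*=\mathcal A(T_z,T_w;H^2)$.
\end{corollary}

\begin{example}
Let $\beta$ be an infinite Blaschke product and $\mathcal M=zH^2+\beta(w)H^2$. Writing $H^2(w)$ for the functions in $H^2$ that depend only on $w$, we have $\mathcal M=\beta H^2(w)\oplus zH^2$. Let $K=H^2(\mathbb T)\ominus\beta H^2(\mathbb T)$, regarded as a space of functions of $w$. It is infinite-dimensional, so $\mathcal M$ has infinite codimension in $H^2$. Since $z\mathcal M=z\beta H^2(w)\oplus z^2H^2$,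
\[
\mathcal M\ominus z\mathcal M=\beta H^2(w)\oplus zK,\qquad S=E_zV_w|_{\mathcal M\ominus z\mathcal M}=(\text{unilateral shift})\oplus S_\beta,
\]
where $S_\beta=P_Ks|_K$, $P_K$ is the projection onto $K$, and $zK$ is identified with $K$. Since $K$ is $s^*$-invariant, $S_\beta^*=s^*|_K$, and
\[
1-S_\beta S_\beta^*=P_K(1-ss^*)|_K=P_Kp_0|_K,\qquad 1-S_\beta^*S_\beta=s^*(1-P_K)s|_K .
\]
The first operator has rank at most one. For the second, let $k\in K$. Then $\langle wk,\beta w^j\rangle=\langle k,\beta w^{j-1}\rangle=0$ for $j\ge1$, so $(1-P_K)sk\in\mathbb C\beta$, and the rank is again at most one.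

For the index, $S_\beta k=0$ means $wk\in\mathbb C\beta$. So $\ker S_\beta$ is $0$ if $\beta(0)\ne0$ and $\mathbb C\,\beta/w$ if $\beta(0)=0$ (note that $\beta/w\perp\beta w^j$ for $j\ge0$). Also $\ker S_\beta^*=K\cap\mathbb C1$, which is $0$ if $\beta(0)\ne0$ and $\mathbb C1$ if $\beta(0)=0$, because $\langle\beta w^j,1\rangle=0$ for $j\ge1$ and $\langle\beta,1\rangle=\beta(0)$. Hence $\operatorname{ind}S_\beta=0$ and $\operatorname{ind}S=-1$. By Lemma~\ref{lem:ident} the pair $(V_z,V_w)$ is good, and Corollary~\ref{cor:scope} applies to $\mathcal M$.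
\end{example}

\begin{thebibliography}{1}
\bibitem{BCL} \emph{On the Berger--Coburn--Lebow Problem for Hardy Submodules}, \url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/B4ACB19D8EE3122DF77F0C310B3F20A2/S0008439500021494a.pdf/on_the_bergercoburnlebow_problem_for_hardy_submodules.pdf}.
\end{thebibliography}

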